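\title{Maximal chains of projections in the Calkin algebra without the Continuum Hypothesis}

\begin{abstract}
By a theorem of Hadwin, the Continuum Hypothesis implies that all maximal chains of projections in the Calkin algebra are order-isomorphic. We show that the converse is not provable in ZFC. The conclusion already follows from the weak Freese--Nation property of $(\mathcal{P}(\omega),\subseteq)$, which holds after adding $\aleph_n$ Cohen reals to a model of the Continuum Hypothesis, and so is consistent with $2^{\aleph_0}=\aleph_n$ for every $2\le n<\omega$. We identify the common order type, and we show that it is also consistent with $2^{\aleph_0}=\aleph_2$ that two maximal chains are not isomorphic.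
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $H$ be a separable infinite-dimensional complex Hilbert space, $\mathcal{B}(H)$ the algebra of bounded linear operators on $H$, $\mathcal{K}(H)$ the ideal of compact operators, and $\pi\colon\mathcal{B}(H)\to\mathcal{C}(H)=\mathcal{B}(H)/\mathcal{K}(H)$ the quotient map onto the Calkin algebra. A \emph{projection} in a $C^*$-algebra is an element $p$ with $p=p^*=p^2$, and projections are partially ordered by $p\le q$ if and only if $pq=p$. A \emph{chain} is a set of projections that is linearly ordered by $\le$; it is \emph{maximal} if it is maximal under inclusion among chains. Every chain is contained in a maximal one by Zorn's lemma, and every maximal chain contains $0$ and $1$. Two chains are \emph{isomorphic} if there is an order-preserving bijection between them. We write $\omega$ for the set of natural numbers, $\mathfrak{c}=2^{\aleph_0}$, and CH for the Continuum Hypothesis $\mathfrak{c}=\aleph_1$.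

How far does the algebra determine the order type of its maximal chains? In the algebra of $n\times n$ matrices a maximal chain is a complete flag of subspaces and has $n+1$ elements. In $\mathcal{B}(H)$ the type is not determined. Fix an orthonormal basis $(e_i)_{i\in\omega}$ of $H$, and for $s\subseteq\omega$ let $P_s$ be the projection onto the closed span of $\{e_i:i\in s\}$. The projections $P_{[0,n)}$ together with $1$ form a chain of type $\omega+1$, which is maximal because consecutive members differ by a projection of rank one and only $1$ lies above all $P_{[0,n)}$. The complementary projections form a maximal chain of the reverse type. In the Calkin algebra steps of finite rank disappear, and no countable configuration can distinguish one maximal chain from another, in the following sense. For subsets $A,B$ of an ordered set write $A<B$ if $a<b$ for all $a\in A$ and $b\in B$, and similarly $A<x$, $A\le B$.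

\begin{definition}\label{def:eta}
A linear order $L$ is an \emph{$\eta_1$-order} if for all countable, possibly empty, sets $A,B\subseteq L$ with $A<B$ there is $x\in L$ with $A<x<B$.
\end{definition}

We shall see in Proposition~\ref{prop:eta} that $C\setminus\{0,1\}$ is an $\eta_1$-order of size $\mathfrak{c}$ for every maximal chain $C$ in $\mathcal{C}(H)$. Two $\eta_1$-orders of size $\aleph_1$ are isomorphic: one matches their points back and forth in $\omega_1$ steps, and at each step only countably many points have been matched, so the $\eta_1$-property supplies a partner for the next point. Thus CH implies that all maximal chains of projections in $\mathcal{C}(H)$ are isomorphic, which is a theorem of D.~Hadwin. The converse question is posed in \cite{problems}.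

\begin{quote}
\emph{Assume that all maximal chains of projections in $\mathcal{C}(H)$ are isomorphic. Does CH hold? That is, is this implication provable in ZFC?}
\end{quote}

For abstract $\eta_1$-orders of size $\mathfrak{c}$ the corresponding implication is true, and this suggests the answer yes. A subset $S$ of a linear order $L$ is \emph{cofinal} if every element of $L$ is $\le$ some element of $S$, and \emph{coinitial} if every element of $L$ is $\ge$ some element of $S$; the \emph{cofinality} of $L$ is the least size of a cofinal subset.

\begin{example}\label{ex:copies}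
Suppose that CH fails and let $L$ be an $\eta_1$-order of size $\mathfrak{c}$. For $\lambda\in\{\omega_1,\omega_2\}$ let $L_\lambda$ consist of $\lambda$ copies of $L$ placed one after another. Then $|L_\lambda|=\mathfrak{c}$, and $L_\lambda$ is an $\eta_1$-order: given countable $A<B$, let $\beta$ be the index of the first copy that meets $B$ or, if $B=\emptyset$, an index beyond all copies that meet $A$; any point of the $\beta$th copy that lies strictly between the parts of $A$ and of $B$ in this copy lies between $A$ and $B$. The cofinality of $L_\lambda$ is $\lambda$, so $L_{\omega_1}$ and $L_{\omega_2}$ are not isomorphic. The back-and-forth construction breaks down after $\omega_1$ steps: if the matched points are cofinal in $L_{\omega_1}$ and number $\aleph_1$, their partners are bounded in $L_{\omega_2}$, and a point above all the partners cannot be matched.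
\end{example}

Nevertheless the answer is no.

\begin{theorem}\label{thm:answer}
Assume that ZFC is consistent. For every $2\le n<\omega$ it is consistent with ZFC that $\mathfrak{c}=\aleph_n$ and all maximal chains of projections in $\mathcal{C}(H)$ are isomorphic; this holds after adding $\aleph_n$ Cohen reals to a model of CH. In particular, ZFC does not prove that CH holds if all maximal chains are isomorphic.
\end{theorem}

The reason is that chains of projections are not arbitrary linear orders: their order is coded by inclusions between subsets of a countable set, and they inherit a combinatorial property that $(\mathcal{P}(\omega),\subseteq)$ may have even when CH fails. Let $[X]^{\le\omega}$ denote the set of countable subsets of $X$.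

\begin{definition}\label{def:wfn}
A poset $R$ has the \emph{weak Freese--Nation property} (WFN) if there is a map $F\colon R\to[R]^{\le\omega}$ such that for all $x\le y$ in $R$ some $z\in F(x)\cap F(y)$ satisfies $x\le z\le y$. We write $\mathrm{WFN}(\mathcal{P}(\omega))$ for the statement that $(\mathcal{P}(\omega),\subseteq)$ has WFN.
\end{definition}

\begin{theorem}[ZFC]\label{thm:A}
If $\mathrm{WFN}(\mathcal{P}(\omega))$ holds, then any two maximal chains of projections in $\mathcal{C}(H)$ are isomorphic.
\end{theorem}

CH implies $\mathrm{WFN}(\mathcal{P}(\omega))$ by Lemma~\ref{lem:small}, so Theorem~\ref{thm:A} contains Hadwin's theorem. For a set $I$ let $\mathrm{Fn}(I,2)$ be the poset of finite partial functions from $I$ to $\{0,1\}$, ordered by reverse inclusion; forcing with $\mathrm{Fn}(\omega_n,2)$ adds $\aleph_n$ Cohen reals. The next theorem is essentially due to Fuchino, Koppelberg and Shelah; we give a full proof.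

\begin{theorem}\label{thm:cohen}
Let $V$ be a model of ZFC${}+{}$CH, let $1\le n<\omega$, and let $G$ be $\mathrm{Fn}(\omega_n,2)$-generic over $V$. Then $\mathfrak{c}=\aleph_n$ and $\mathrm{WFN}(\mathcal{P}(\omega))$ hold in $V[G]$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:answer}]
If ZFC is consistent, so is ZFC${}+{}$CH, by G\"odel's theorem. For $n\ge2$ the extension $V[G]$ of Theorem~\ref{thm:cohen} is a model of ZFC with $\mathfrak{c}=\aleph_n>\aleph_1$, and Theorem~\ref{thm:A} applied in $V[G]$ shows that all maximal chains are isomorphic there.
\end{proof}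

Two complements describe the common type and show that some hypothesis is needed in Theorem~\ref{thm:A}. For $s,t\subseteq\omega$ write $s\subseteq^*t$ if $s\setminus t$ is finite. The poset $\mathcal{P}(\omega)/\mathrm{fin}$ consists of the classes $[s]$ of subsets of $\omega$ modulo finite symmetric difference, with $[s]\le[t]$ if $s\subseteq^*t$; its endpoints are $0=[\emptyset]$ and $1=[\omega]$.

\begin{theorem}\label{thm:type}
Assume $\mathrm{WFN}(\mathcal{P}(\omega))$. The common order type of the maximal chains of projections in $\mathcal{C}(H)$, with the endpoints removed, is the unique $\eta_1$-order of size $\mathfrak{c}$ with WFN. It is isomorphic to its reverse and to each of its nonempty open intervals, and it is also the type of all maximal chains of $\mathcal{P}(\omega)/\mathrm{fin}$ with the endpoints removed.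
\end{theorem}

\begin{theorem}\label{thm:two}
Assume that ZFC is consistent. It is consistent with ZFC that $\mathfrak{c}=\aleph_2$ and there are two non-isomorphic maximal chains of projections in $\mathcal{C}(H)$. Hence ZFC${}+\neg$CH does not decide whether all maximal chains are isomorphic.
\end{theorem}

The proof of Theorem~\ref{thm:A} has three independent parts: $\eta_1$-orders with WFN are unique (Section~\ref{sec:orders}), maximal chains are $\eta_1$-orders (Section~\ref{sec:eta}), and WFN passes from $\mathcal{P}(\omega)$ to chains of projections (Section~\ref{sec:coding}). In the last two parts $\mathcal{P}(\omega)/\mathrm{fin}$ serves as a model case. It embeds into the projections of $\mathcal{C}(H)$ by $[s]\mapsto\pi(P_s)$: indeed $\pi(P_s)\le\pi(P_t)$ means that $P_s-P_sP_t=P_{s\setminus t}$ is compact, that is, $s\setminus t$ is finite. Forcing appears only in Sections~\ref{sec:cohen} and~\ref{sec:two}.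

\section{Back and forth beyond $\omega_1$}\label{sec:orders}

WFN is a weak form of separability. The real line has it, whatever the value of $\mathfrak{c}$: take $F(x)=\mathbb{Q}\cup\{x\}$. In general the countable set of interpolants is allowed to depend on the point, and this makes the property automatic up to size $\aleph_1$.

\begin{lemma}\label{lem:small}
Every poset $R$ of size at most $\aleph_1$ has WFN.
\end{lemma}

\begin{proof}
Let $R=\{x_\alpha:\alpha<\omega_1\}$, possibly with repetitions, let $\alpha(x)$ be the least $\alpha$ with $x=x_\alpha$, and put $F(x)=\{x_\beta:\beta\le\alpha(x)\}$. If $x\le y$, then whichever of $x,y$ has the smaller index lies in $F(x)\cap F(y)$ and serves as $z$.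
\end{proof}

\begin{example}\label{ex:omega2}
The ordinal $\omega_2$ does not have WFN. First note that for every $h\colon\omega_2\to\omega_2$ there is $\delta<\omega_2$ of cofinality $\omega_1$ with $h(\xi)<\delta$ for all $\xi<\delta$: choose a strictly increasing sequence $(\delta_\alpha)_{\alpha<\omega_1}$ in $\omega_2$ with $h(\xi)<\delta_{\alpha+1}$ for all $\xi<\delta_\alpha$, which is possible since a set of $\aleph_1$ elements of $\omega_2$ is bounded, and let $\delta=\sup_\alpha\delta_\alpha$. Now let $F\colon\omega_2\to[\omega_2]^{\le\omega}$ and take such a $\delta$ for $h(\xi)=\sup F(\xi)$. The countable set $F(\delta)\cap\delta$ is bounded in $\delta$; pick $\xi<\delta$ above all its elements. Every $z\in F(\xi)\cap F(\delta)$ is below $\delta$, hence below $\xi$, so $F$ fails for the pair $\xi\le\delta$.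
\end{example}

In Example~\ref{ex:copies} the construction stalls because the next point lies above an uncountable set of matched points with no countable cofinal subset. WFN tells us at which sets to stop so that this cannot happen. Let $F$ witness WFN for a linear order $L$, and call $E\subseteq L$ \emph{closed} if $F(x)\subseteq E$ for all $x\in E$. Unions of closed sets are closed. A point outside a closed set, however large, splits it into two parts that are countably determined, and this remains true after finitely many further points have been added.

\begin{lemma}\label{lem:cut}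
Let $E\subseteq L$ be closed, $S\subseteq L$ finite and $z\in L\setminus(E\cup S)$. Then $\{u\in E\cup S:u<z\}$ has a countable cofinal subset and $\{u\in E\cup S:u>z\}$ has a countable coinitial subset.
\end{lemma}

\begin{proof}
Let $e\in E$ with $e<z$, and take $w\in F(e)\cap F(z)$ with $e\le w\le z$. Then $w\in E$ since $E$ is closed, so $w\ne z$. Hence $\{w\in E\cap F(z):w<z\}$ is cofinal in $\{u\in E:u<z\}$; add the elements of $S$ below $z$. The second statement is the first one for the reverse order, for which the same $F$ is a witness.
\end{proof}

\begin{proposition}\label{prop:unique}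
Any two $\eta_1$-orders with WFN are isomorphic.
\end{proposition}

\begin{proof}
Let $L,L'$ be disjoint $\eta_1$-orders with witnesses $F,F'$, and let $\Phi$ be the set of isomorphisms from a closed subset of $L$ onto a closed subset of $L'$, ordered by inclusion. It contains the empty map and the union of each of its chains, so it has a maximal element by Zorn's lemma. It therefore suffices to show that every $f\colon D\to D'$ in $\Phi$ extends, for given $x\in L$ and $x'\in L'$, to some $g\in\Phi$ with $x\in\operatorname{dom}g$ and $x'\in\operatorname{ran}g$.

\emph{One point.} Let $\varphi\supseteq f$ be an isomorphism between subsets of $L$ and $L'$ with $\varphi\setminus f$ finite, and let $z\in L\setminus\operatorname{dom}\varphi$. By Lemma~\ref{lem:cut} there are countable sets $A$ cofinal in the part of $\operatorname{dom}\varphi$ below $z$ and $B$ coinitial in the part above $z$. As $L'$ is an $\eta_1$-order there is $z'$ with $\varphi[A]<z'<\varphi[B]$. If $u\in\operatorname{dom}\varphi$ and $u<z$, then $u\le a$ for some $a\in A$, so $\varphi(u)\le\varphi(a)<z'$; in the same way $u>z$ gives $\varphi(u)>z'$. So $\varphi\cup\{(z,z')\}$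 is again an isomorphism. Exchanging $L$ and $L'$, we can also add a given point to the range.

\emph{Closing up.} A new point $u$ destroys closedness, but it creates only the countably many tasks of adding the elements of $F(u)$, and these fit into $\omega$ steps. Fix a surjection $k\mapsto(k_0,k_1)$ from $\omega$ onto $\omega\times\omega$ with $k_0\le k$. Put $f_0=f$. Given $f_k$ with $f_k\setminus f$ finite, let $(t_{k,i})_{i\in\omega}$ list the countable set
\[
\{x,x'\}\cup\bigcup\{F(u)\cup F'(u'):(u,u')\in f_k\setminus f\},
\]
and let $f_{k+1}\supseteq f_k$, obtained by adding at most one pair, have $t_{k_0,k_1}$ in its domain or range. Then $g=\bigcup_kf_k$ is an isomorphism whose domain and range contain all listed points. For $u\in D$ we have $F(u)\subseteq D$, and for the other $u\in\operatorname{dom}g$ the elements of $F(u)$ are listed; so $\operatorname{dom}g$ is closed, and so is $\operatorname{ran}g$ for the same reason.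
\end{proof}

A step forth uses WFN for $L$ and the $\eta_1$-property of $L'$; a step back uses the other two hypotheses. Example~\ref{ex:copies} shows that WFN cannot be dropped when CH fails.

\section{Maximal chains are $\eta_1$-orders}\label{sec:eta}

We collect the elementary facts that will be used. For projections $p,q$ in a $C^*$-algebra, $p\le q$ if and only if $q-p$ is a projection: if $pq=p$, then $qp=p$ and $(q-p)^2=q-p$; conversely $(q-p)^2=q-p$ gives $pq+qp=2p$, whence $pqp=p$ and then $pq=2p-pqp=p$. The map $p\mapsto1-p$ reverses the order, and a nonzero projection has norm $1$. In $\mathcal{B}(H)$, $S\le T$ means $\operatorname{ran}S\subseteq\operatorname{ran}T$, and a projection is compact if and only if it has finite rank. Put $Q_n=P_{[n,\infty)}$. Then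
\begin{equation}\label{eq:tails}
\|KQ_n\|\to0\quad(K\in\mathcal{K}(H)),\qquad\|\pi(T)\|\le\|TQ_n\|\quad(T\in\mathcal{B}(H),\ n\in\omega).
\end{equation}
The first statement holds for $K=\langle\,\cdot\,,\eta\rangle\eta'$ since $\|KQ_n\|=\|Q_n\eta\|\,\|\eta'\|$, and compact operators are norm limits of finite sums of such operators; the second holds since $\pi(Q_n)=1$.

The $\eta_1$-property comes from an interpolation property of the ambient poset. Suprema of increasing sequences exist in $\mathcal{P}(\omega)$ and among the projections of $\mathcal{B}(H)$, so the plan is to lift countably many inequalities exactly, not only modulo the ideal, and to interpolate upstairs.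

\begin{lemma}[Lifting]\label{lem:lift}
Let $S\le T$ be projections in $\mathcal{B}(H)$ and $c$ a projection in $\mathcal{C}(H)$ with $\pi(S)\le c\le\pi(T)$. There is a projection $E\in\mathcal{B}(H)$ with $S\le E\le T$ and $\pi(E)=c$. In particular, every projection of $\mathcal{C}(H)$ lifts to a projection of $\mathcal{B}(H)$.
\end{lemma}

\begin{proof}
Put $R=T-S$ and $r=c-\pi(S)$. Both are projections, and $r\le\pi(R)$ because $\pi(R)-r=\pi(T)-c$ is a projection. Let $s=s^*$ satisfy $\pi(s)=r$ and put $t=RsR$, so that $t=t^*$, $Rt=t$ and $\pi(t)=r$. The self-adjoint operator $t-t^2$ is compact, so its spectrum is countable; by the spectral mapping theorem this spectrum is $\{\mu-\mu^2:\mu\in\sigma(t)\}$, so $\sigma(t)$ is countable. Pick $\delta\in(0,1)\setminus\sigma(t)$. The indicator function $\chi$ of $[\delta,\infty)$ is continuous on the compact set $\sigma(t)\cup\{0,1\}$ and vanishes at $0$, so it is a uniform limit there of real polynomials $\phi_k$ with $\phi_k(0)=0$. The operator $D=\chi(t)=\lim_k\phi_k(t)$ is a projection. From $R\phi_k(t)=\phi_k(t)$ we get $RD=D$, that is, $D\le R$, and from $\pi(\phi_k(t))=\phi_k(r)=\phi_k(1)r$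 we get $\pi(D)=r$. Since $SD=SRD=0$, the operator $E=S+D$ is a projection; $E-S=D$ and $T-E=R-D$ are projections, and $\pi(E)=c$. For the last statement take $S=0$, $T=1$.
\end{proof}

\begin{lemma}[Interpolation]\label{lem:interp}
Let $R$ be $\mathcal{P}(\omega)/\mathrm{fin}$ or the poset of projections of $\mathcal{C}(H)$. Let $A,B\subseteq R$ be nonempty countable sets such that $A<B$ and $A\cup B$ is linearly ordered. Then there is $e\in R$ with $A<e<B$.
\end{lemma}

\begin{proof}
List $A$ and $B$ as sequences, and let $a_n$ be the largest of the first $n+1$ terms of $A$ and $b_n$ the smallest of the first $n+1$ terms of $B$. Then $a_0\le a_1\le\cdots$, $b_0\ge b_1\ge\cdots$, $a_n<b_n$, and it suffices to find $e$ with $a_n<e<b_n$ for all $n$.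

\emph{The model case $\mathcal{P}(\omega)/\mathrm{fin}$.} If $s\subseteq t$ and $[s]\le[u]\le[t]$, then $(u\cup s)\cap t$ lies between $s$ and $t$ and differs from $u$ by a finite set. So we can choose representatives $s_n$ of $a_n$ and $t_n$ of $b_n$, in the order $s_0,t_0,s_1,t_1,\dots$, with $s_0\subseteq s_1\subseteq\dots\subseteq t_1\subseteq t_0$. The union $\bigcup_ns_n$ lies between all $s_n$ and all $t_n$, but it might represent some $a_n$ or $b_n$. To make room, choose distinct points $m_k\in t_k\setminus s_k$, which is possible since these sets are infinite; they decrease with $k$, so $m_k\in t_n\setminus s_n$ for $k\ge n$. Let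
\[
u=\Bigl(\bigcup_ns_n\cup\{m_k:k\text{ even}\}\Bigr)\setminus\{m_k:k\text{ odd}\}.
\]
Then $s_n\setminus u$ and $u\setminus t_n$ are contained in $\{m_k:k<n\}$, while $u\setminus s_n$ contains $m_k$ for even $k\ge n$ and $t_n\setminus u$ contains $m_k$ for odd $k\ge n$. So $e=[u]$ works.

\emph{The Calkin algebra: weak interpolation.} Let $(a_n)$ be increasing and $(b_n)$ decreasing with $a_n\le b_n$ for all $n$. By Lemma~\ref{lem:lift} lift $a_0$ to $S_0$ and $b_0$ to $T_0$ between $S_0$ and $1$; then lift $a_{n+1}$ to $S_{n+1}$ between $S_n$ and $T_n$, and $b_{n+1}$ to $T_{n+1}$ between $S_{n+1}$ and $T_n$. Thus $S_0\le S_1\le\dots\le T_1\le T_0$. The projection $E$ onto the closure of $\bigcup_n\operatorname{ran}S_n$ satisfies $S_n\le E\le T_n$, so $a_n\le\pi(E)\le b_n$ for all $n$.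

\emph{The Calkin algebra: making room.} Now let $a_n<b_n$, with lifts $S_n,T_n$ as above. The projections $R_n=T_n-S_n$ decrease, as $R_n-R_{n+1}=(T_n-T_{n+1})+(S_{n+1}-S_n)$ is a sum of two orthogonal projections, and they have infinite rank since $\pi(R_n)\neq0$. Choose recursively unit vectors $v_k\in\operatorname{ran}R_k$ orthogonal to $v_0,\dots,v_{k-1}$. Let $W_0$ and $W_1$ be the projections onto the closed spans of the $v_k$ with $k$ even and with $k$ odd, and let $w_i=\pi(W_i)\ne0$; then $w_0w_1=0$. The operator $(1-R_n)(W_0+W_1)$ vanishes on $v_k$ for $k\ge n$ and on the orthogonal complement of all $v_k$, so it has finite rank, and $w_0+w_1\le b_n-a_n$. Hence $w_0$ is orthogonal to $a_n$ and $w_1\le b_n$, so $a_n'=a_n+w_0$ and $b_n'=b_n-w_1$ are projections. The differences $a'_{n+1}-a'_n=a_{n+1}-a_n$, $b'_n-b'_{n+1}=b_n-b_{n+1}$ and $b_n'-a_n'=(b_n-a_n)-(w_0+w_1)$ are projections, so weak interpolation gives $e$ with $a_n<a_n'\le e\le b_n'<b_n$ for all $n$.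
\end{proof}

\begin{proposition}\label{prop:eta}
Let $C$ be a maximal chain in $\mathcal{P}(\omega)/\mathrm{fin}$ or in the poset of projections of $\mathcal{C}(H)$, and let $x<y$ in $C$. Then $\{c\in C:x<c<y\}$ is an $\eta_1$-order of size $\mathfrak{c}$. In particular, $C\setminus\{0,1\}$ is an $\eta_1$-order of size $\mathfrak{c}$.
\end{proposition}

\begin{proof}
Let $A_0<B_0$ be countable subsets of the interval, and put $A=A_0\cup\{x\}$ and $B=B_0\cup\{y\}$. Suppose that no $c\in C$ satisfies $A<c<B$. As $C$ is linearly ordered, every $c\in C$ is $\le$ some element of $A$ or $\ge$ some element of $B$. The element $e$ given by Lemma~\ref{lem:interp} is then comparable with every element of $C$ and does not belong to $C$, which contradicts maximality.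

Both posets have at most $\mathfrak{c}$ elements, since an operator is determined by its matrix with respect to $(e_i)$. Conversely, let $L$ be any $\eta_1$-order. Placing the rationals one at a time, we obtain an order embedding $\varphi\colon\mathbb{Q}\to L$. For irrational $r$ choose $x_r\in L$ with $\varphi(q)<x_r<\varphi(q')$ for all rationals $q<r<q'$. If $r<r'$, then $x_r<\varphi(q)<x_{r'}$ for any rational $q$ in between, so $|L|\ge\mathfrak{c}$.
\end{proof}

\section{From $\mathcal{P}(\omega)$ to chains of projections}\label{sec:coding}

In $\mathcal{P}(\omega)/\mathrm{fin}$ the order is expressed by true inclusions: $[s]\le[t]$ if and only if $s\setminus[0,n)\subseteq t$ for some $n$. We imitate this in $\mathcal{C}(H)$. Fix a countable dense set $\mathcal{D}\subseteq H$, and for each projection $x\in\mathcal{C}(H)$ fix a projection $\hat x\in\mathcal{B}(H)$ with $\pi(\hat x)=x$. The role of $s\setminus[0,n)$ is played by the points of $\mathcal{D}$ near the image under $\hat x$ of the unit ball of $Q_nH$, and the role of $t$ by the points of $\mathcal{D}$ near the range of $\hat y$: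
\begin{align*}
\mathcal{U}_{x,n}&=\bigl\{d\in\mathcal{D}:\|\hat x\zeta-d\|<\tfrac18\text{ for some }\zeta\in Q_nH\text{ with }\|\zeta\|\le1\bigr\},\\
\mathcal{V}_y&=\bigl\{d\in\mathcal{D}:\|(1-\hat y)d\|<\tfrac14\bigr\}.
\end{align*}

\begin{lemma}[Coding]\label{lem:code}
Let $x,y$ be projections in $\mathcal{C}(H)$.
\begin{enumerate}
\item[(i)] If $x\le y$, then $\mathcal{U}_{x,n}\subseteq\mathcal{V}_y$ for some $n$.
\item[(ii)] If $x$ and $y$ are comparable and $\mathcal{U}_{x,n}\subseteq\mathcal{V}_y$ for some $n$, then $x\le y$.
\end{enumerate}
\end{lemma}

\begin{proof}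
(i) The operator $(1-\hat y)\hat x$ is compact, so $\|(1-\hat y)\hat xQ_n\|\le\frac18$ for some $n$ by \eqref{eq:tails}. If $d\in\mathcal{U}_{x,n}$ is witnessed by $\zeta=Q_n\zeta$, then $\|(1-\hat y)d\|\le\|d-\hat x\zeta\|+\|(1-\hat y)\hat xQ_n\zeta\|<\frac18+\frac18$.

(ii) Given $\zeta\in Q_nH$ with $\|\zeta\|\le1$, pick $d\in\mathcal{D}$ with $\|\hat x\zeta-d\|<\frac18$. Then $d\in\mathcal{U}_{x,n}\subseteq\mathcal{V}_y$, so $\|(1-\hat y)\hat x\zeta\|\le\|\hat x\zeta-d\|+\|(1-\hat y)d\|<\frac38$. By \eqref{eq:tails}, $\|(1-y)x\|\le\|(1-\hat y)\hat xQ_n\|\le\frac38$. If $x\le y$ failed, then $y<x$, and $(1-y)x=x-y$ would be a nonzero projection, of norm $1$.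
\end{proof}

Comparability is what turns the estimate $\|(1-y)x\|\le\frac38$ into $x\le y$. For arbitrary projections a small value of $\|(1-y)x\|$ does not give this: if $x,y$ are the images of $E\otimes1$ and $E'\otimes1$ on $\mathbb{C}^2\otimes H$, where $E,E'$ project onto lines at a small angle $\theta>0$, then $\|(1-y)x\|=\sin\theta\neq0$. This is why the argument below concerns chains.

For the rest of this section assume $\mathrm{WFN}(\mathcal{P}(\omega))$. Since $\mathcal{D}$ is countably infinite, we can fix $F$ witnessing WFN for $(\mathcal{P}(\mathcal{D}),\subseteq)$. If $x\le y$ in a chain $C$, then $F$ provides a set $Z$ with $\mathcal{U}_{x,n}\subseteq Z\subseteq\mathcal{V}_y$ that is known to both $x$ and $y$, in the sense that it belongs to countable families attached to them. The difficulty is that $Z$ is a subset of $\mathcal{D}$ and not an element of $C$. What $(Z,n)$ does determine is a pair of subsets $A\le B$ of $C$ with $x\in A$, $y\in B$, and it remains to interpolate across one such pair. The trick of Lemma~\ref{lem:small} does this when the pair is determined by $\aleph_1$ points.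

\begin{lemma}\label{lem:gap}
Let $L$ be a linear order and $A\le B$ subsets of $L$ such that $A$ has a cofinal subset and $B$ a coinitial subset of size at most $\aleph_1$. There is $g\colon L\to[L]^{\le\omega}$ such that for all $x\in A$ and $y\in B$ some $z\in g(x)\cap g(y)$ satisfies $x\le z\le y$.
\end{lemma}

\begin{proof}
If $A$ or $B$ is empty, let $g$ be constantly $\emptyset$. Otherwise let $\{a_\xi:\xi<\omega_1\}$ be cofinal in $A$ and $\{b_\xi:\xi<\omega_1\}$ coinitial in $B$, possibly with repetitions. For $x\in A$ let $\rho(x)$ be the least $\xi$ with $x\le a_\xi$, and for $y\in B$ let $\tau(y)$ be the least $\xi$ with $b_\xi\le y$. Let $g(u)$ be the set of all $a_\xi$ and $b_\xi$ such that $u\in A$ and $\xi\le\rho(u)$, or $u\in B$ and $\xi\le\tau(u)$. Given $x\in A$ and $y\in B$, take $z=a_{\rho(x)}$ if $\rho(x)\le\tau(y)$, and $z=b_{\tau(y)}$ otherwise. In both cases $z\in g(x)\cap g(y)$, and $x\le z\le y$ because $A\le B$.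
\end{proof}

So we must exclude $\omega_2$-sequences. The proof is Example~\ref{ex:omega2} read through the coding; a set $Z$ now stands for the supremum of the indices $\xi$ whose codes it contains.

\begin{lemma}\label{lem:noomega2}
There is no strictly increasing or strictly decreasing $\omega_2$-sequence of projections in $\mathcal{C}(H)$.
\end{lemma}

\begin{proof}
Passing to $1-p$, it suffices to exclude a strictly increasing sequence $(a_\xi)_{\xi<\omega_2}$. For $Z\subseteq\mathcal{D}$ and $n\in\omega$ let $\Theta_{Z,n}=\{\xi<\omega_2:\mathcal{U}_{a_\xi,n}\subseteq Z\}$. For $\xi<\omega_2$ let $h(\xi)$ be the supremum of the ordinals $\sup\Theta_{Z,n}$ over those pairs $(Z,n)$ with $Z\in F(\mathcal{U}_{a_\xi,n})$ for which $\Theta_{Z,n}$ is bounded in $\omega_2$. There are countably many such pairs, so $h(\xi)<\omega_2$. As in Example~\ref{ex:omega2}, take $\delta<\omega_2$ of cofinality $\omega_1$ with $h(\xi)<\delta$ for all $\xi<\delta$.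

For $\xi<\delta$ choose, by Lemma~\ref{lem:code}(i) and WFN, a number $n_\xi$ and a set $Z_\xi\in F(\mathcal{U}_{a_\xi,n_\xi})\cap F(\mathcal{V}_{a_\delta})$ with $\mathcal{U}_{a_\xi,n_\xi}\subseteq Z_\xi\subseteq\mathcal{V}_{a_\delta}$. The pairs $(Z_\xi,n_\xi)$ range over the countable set $F(\mathcal{V}_{a_\delta})\times\omega$, and a countable union of bounded subsets of $\delta$ is bounded. So one pair $(Z,n)$ equals $(Z_\xi,n_\xi)$ for cofinally many $\xi<\delta$. All these $\xi$ lie in $\Theta_{Z,n}$, so $\sup\Theta_{Z,n}\ge\delta$. If $\Theta_{Z,n}$ were bounded, then $\sup\Theta_{Z,n}\le h(\xi)<\delta$ for any one of these $\xi$. Hence there is $\eta\in\Theta_{Z,n}$ with $\eta>\delta$. Then $\mathcal{U}_{a_\eta,n}\subseteq Z\subseteq\mathcal{V}_{a_\delta}$, so $a_\eta\le a_\delta$ by Lemma~\ref{lem:code}(ii), a contradiction.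
\end{proof}

\begin{proposition}\label{prop:wfn}
Every chain $C$ of projections in $\mathcal{C}(H)$ has WFN.
\end{proposition}

\begin{proof}
Every $A\subseteq C$ has a cofinal subset of size at most $\aleph_1$: choose $a_\xi\in A$ strictly above all $a_\eta$ with $\eta<\xi$ as long as these are not cofinal in $A$; by Lemma~\ref{lem:noomega2} this stops before $\omega_2$. The same argument in the reverse order gives coinitial subsets of size at most $\aleph_1$.

For $Z\subseteq\mathcal{D}$ and $n\in\omega$ let
\[
A_{Z,n}=\{x\in C:\mathcal{U}_{x,n}\subseteq Z\},\qquad B_Z=\{y\in C:Z\subseteq\mathcal{V}_y\}.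
\]
Then $A_{Z,n}\le B_Z$ by Lemma~\ref{lem:code}(ii). Let $g_{Z,n}\colon C\to[C]^{\le\omega}$ be given by Lemma~\ref{lem:gap} for this pair, and define the countable set
\[
F_C(x)=\bigcup\bigl\{g_{Z,n}(x):n\in\omega,\ Z\in F(\mathcal{U}_{x,n})\cup F(\mathcal{V}_x)\bigr\}.
\]
If $x\le y$ in $C$, choose $n$ with $\mathcal{U}_{x,n}\subseteq\mathcal{V}_y$ and $Z\in F(\mathcal{U}_{x,n})\cap F(\mathcal{V}_y)$ with $\mathcal{U}_{x,n}\subseteq Z\subseteq\mathcal{V}_y$. Then $x\in A_{Z,n}$ and $y\in B_Z$, so some $z\in g_{Z,n}(x)\cap g_{Z,n}(y)\subseteq F_C(x)\cap F_C(y)$ satisfies $x\le z\le y$.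
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $C,C'$ be maximal chains. The chains $C\setminus\{0,1\}$ and $C'\setminus\{0,1\}$ are $\eta_1$-orders by Proposition~\ref{prop:eta} and have WFN by Proposition~\ref{prop:wfn}. They are isomorphic by Proposition~\ref{prop:unique}; extend the isomorphism by $0\mapsto0$ and $1\mapsto1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:type}]
Let $C$ be a maximal chain and $L=C\setminus\{0,1\}$. By Propositions~\ref{prop:eta} and~\ref{prop:wfn}, $L$ is an $\eta_1$-order of size $\mathfrak{c}$ with WFN, and by Proposition~\ref{prop:unique} every such order is isomorphic to $L$. The set $\{1-p:p\in C\}$ is a maximal chain isomorphic to the reverse of $C$, so $L$ is isomorphic to its reverse by Theorem~\ref{thm:A}. A nonempty open interval of $L$, bounded or not, has the form $\{c\in C:x<c<y\}$ with $x<y$ in $C$; it is an $\eta_1$-order by Proposition~\ref{prop:eta} and, being a chain, has WFN. Finally, a maximal chain of $\mathcal{P}(\omega)/\mathrm{fin}$ without its endpoints is an $\eta_1$-order by Proposition~\ref{prop:eta}, and it has WFN since $[s]\mapsto\pi(P_s)$ maps it isomorphically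 onto a chain of projections. In the last two cases Proposition~\ref{prop:unique} gives the isomorphism with $L$.
\end{proof}

\section{The weak Freese--Nation property after adding Cohen reals}\label{sec:cohen}

\subsection*{Standard facts on Cohen forcing}
Let $V$ be the ground model and $\kappa\in V$ a set. Elements of $\mathrm{Fn}(\kappa,2)$ are called conditions, and $q\le p$ means $q\supseteq p$. A filter $G$ is generic over $V$ if it meets every dense set of conditions that belongs to $V$. For $I\subseteq\kappa$ with $I\in V$ put $G_I=G\cap\mathrm{Fn}(I,2)$. As usual, a statement proved for all $V$ and $G$ yields the corresponding relative consistency result. We use the following facts.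
\begin{enumerate}
\item[(F1)] \emph{Forcing theorem.} Every element of $V[G]$ is the value of a name in $V$. A statement about values of names holds in $V[G]$ if and only if some $p\in G$ forces it, and the forcing relation $\Vdash$ is definable in $V$. For a name $\dot N$ that $p$ forces to be a natural number there are $q\le p$ and $s\in\omega$ with $q\Vdash\dot N=s$.
\item[(F2)] \emph{Product lemma.} If $I\subseteq K\subseteq\kappa$ are in $V$, then $G_I$ is $\mathrm{Fn}(I,2)$-generic over $V$, $G_{K\setminus I}$ is $\mathrm{Fn}(K\setminus I,2)$-generic over $V[G_I]$, and $V[G_K]=V[G_I][G_{K\setminus I}]$.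
\item[(F3)] \emph{Countable chain condition.} Antichains of $\mathrm{Fn}(\kappa,2)$ are countable, so $V$ and $V[G]$ have the same cardinals and cofinalities.
\item[(F4)] \emph{Nice names.} The subsets of $\omega$ in $V[G_I]$ are the sets $\{m:D_m\cap G\neq\emptyset\}$, where $(D_m)_{m\in\omega}\in V$ is a sequence of antichains of $\mathrm{Fn}(I,2)$. With (F3) this has two consequences. Every subset of $\omega$ in $V[G_I]$ lies in $V[G_J]$ for some countable $J\subseteq I$ with $J\in V$, namely the union of the domains of all conditions in $\bigcup_mD_m$. And the number of subsets of $\omega$ in $V[G_I]$ is at most the cardinal $(|I|+\aleph_0)^{\aleph_0}$ computed in $V$.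
\end{enumerate}

\subsection*{Building WFN along a filtration}
Under CH, Lemma~\ref{lem:small} builds $F$ by listing the poset one point at a time. For a larger poset we list it in blocks, and we need each point to have a countable trace on the earlier blocks. For posets $E\subseteq R$ write $E\le_\sigma R$ if for each $x\in R$ there is a countable $W(x)\subseteq E$ such that for all $e\in E$: if $e\le x$, then $e\le w\le x$ for some $w\in W(x)$, and if $e\ge x$, then $x\le w\le e$ for some $w\in W(x)$. This is the conclusion of Lemma~\ref{lem:cut} in the setting of posets: if $F$ witnesses WFN for $R$ and $F(e)\subseteq E$ for all $e\in E$, then $W(x)=F(x)\cap E$ works. Part (b) of the next lemma goes in the opposite direction. Note that $E\le_\sigma R$ and $E\subseteq R'\subseteq R$ imply $E\le_\sigma R'$.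

\begin{lemma}\label{lem:filtration}
\begin{enumerate}
\item[(a)] If $E_k\le_\sigma R$ for all $k\in\omega$, then $\bigcup_kE_k\le_\sigma R$.
\item[(b)] Let $\lambda$ be a limit ordinal and $R=\bigcup_{\xi<\lambda}R_\xi$, where $(R_\xi)$ is increasing, $R_0=\emptyset$ and $R_\delta=\bigcup_{\xi<\delta}R_\xi$ for limit $\delta<\lambda$. If $R_\xi\le_\sigma R$ and $R_{\xi+1}$ has WFN for every $\xi<\lambda$, then $R$ has WFN.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Take $W(x)=\bigcup_kW_k(x)$, where $W_k$ is a witness for $E_k$.

(b) The least index of a set $R_\xi$ containing $x$ is neither $0$ nor a limit, so each $x\in R$ has a unique \emph{level} $\xi$ with $x\in R_{\xi+1}\setminus R_\xi$. Let $F_{\xi+1}$ witness WFN for $R_{\xi+1}$ and let $W_\xi$ witness $R_\xi\le_\sigma R$. For $x$ of level $\xi$ the elements of $W_\xi(x)\subseteq R_\xi$ have levels below $\xi$, so we can define countable sets by recursion on the level: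
\[
F(x)=F_{\xi+1}(x)\cup\bigcup\{F(w):w\in W_\xi(x)\}.
\]
We show that any two comparable points $x,y$ have a point of $F(x)\cap F(y)$ between them, by induction on the larger level $\eta$. If both have level $\eta$, use $F_{\eta+1}$. Otherwise let $y$ have level $\eta$ and $x$ a smaller level, so that $x\in R_\eta$. Whether $x\le y$ or $x\ge y$, there is $w\in W_\eta(y)$ between $x$ and $y$. Both $x$ and $w$ have levels below $\eta$, so some $z\in F(x)\cap F(w)$ lies between $x$ and $w$, hence between $x$ and $y$; and $F(w)\subseteq F(y)$.
\end{proof}

\subsection*{The trace of a new set on an intermediate model}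
The blocks will be the sets $\mathcal{A}_I=\mathcal{P}(\omega)\cap V[G_I]$. One Cohen real shows why they have countable traces. Let $\kappa=\omega$, $g=\bigcup G$ and $x=\{m:g(m)=1\}$. If $a\in V$ is an infinite subset of $\omega$, the conditions $p$ with $p(m)=0$ for some $m\in a$ are dense, so $a\not\subseteq x$. The subsets of $x$ in $V$ are therefore finite, and each is contained in one of the countably many sets $y_p=\{m:p(m)=1\}\subseteq x$ with $p\in G$. Here $y_p$ is the part of $x$ that $p$ already decides, and in this form the argument is general.

\begin{lemma}\label{lem:trace}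
In $V[G]$, $\mathcal{A}_I\le_\sigma\mathcal{P}(\omega)$ for every $I\subseteq\kappa$ with $I\in V$.
\end{lemma}

\begin{proof}
Let $x\subseteq\omega$ be in $V[G]$. By (F4), $x\in V[G_{J_0}]$ for a countable $J_0\in V$. Put $J=J_0\setminus I$. By (F2), $x\in V[G_I][G_J]$ with $G_J$ generic over $V[G_I]$, so $x$ has an $\mathrm{Fn}(J,2)$-name $\dot x\in V[G_I]$. We apply (F1) with ground model $V[G_I]$. For $p\in\mathrm{Fn}(J,2)$ let $y_p=\{m\in\omega:p\Vdash m\in\dot x\}$; the map $p\mapsto y_p$ belongs to $V[G_I]$, so $y_p\in\mathcal{A}_I$. If $p\in G_J$, then $y_p\subseteq x$. If $a\in\mathcal{A}_I$ and $a\subseteq x$, some $p\in G_J$ forces $a\subseteq\dot x$, and then $a\subseteq y_p\subseteq x$. As $\mathrm{Fn}(J,2)$ is countable, $W^-(x)=\{y_p:p\in G_J\}$ is a countable set in $V[G]$ that serves for the elements below $x$. Since $\mathcal{A}_I$ is closed under complements, $W(x)=W^-(x)\cup\{\omega\setminus y:y\in W^-(\omega\setminus x)\}$ is as required.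
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:cohen}]
Let $\kappa=\omega_n$. In $V$ we have $\aleph_m^{\aleph_0}=\aleph_m$ for $1\le m<\omega$: CH gives $\aleph_1^{\aleph_0}=(2^{\aleph_0})^{\aleph_0}=\aleph_1$, and $\aleph_{m+1}^{\aleph_0}\le\aleph_{m+1}\cdot\aleph_m^{\aleph_0}$ because every function $\omega\to\omega_{m+1}$ is bounded. By (F3) and (F4), $\mathfrak{c}\le\aleph_n$ in $V[G]$, and $|\mathcal{A}_I|\le\aleph_1$ whenever $|I|\le\aleph_1$; these are the only uses of CH. The functions $k\mapsto(\bigcup G)(\omega\cdot\xi+k)$ for $\xi<\omega_n$ are pairwise distinct, since the conditions that make two of them differ at some $k$ are dense. So $\mathfrak{c}=\aleph_n$ in $V[G]$.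

We show by induction on $1\le m\le n$ that $\mathcal{A}_I$ has WFN in $V[G]$ whenever $I\in V$, $I\subseteq\kappa$ and $|I|\le\aleph_m$. The case $m=n$, $I=\kappa$ is the theorem. For $m=1$ use Lemma~\ref{lem:small}. Let $|I|\le\aleph_{m+1}$. In $V$ write $I=\bigcup_{\xi<\omega_{m+1}}I_\xi$ with $(I_\xi)$ increasing, $I_\delta=\bigcup_{\xi<\delta}I_\xi$ for limit $\delta$, and $|I_\xi|\le\aleph_m$; for nonempty $I$ let $I_\xi$ be the image of $\xi$ under a surjection $\omega_{m+1}\to I$. The sequence $(\mathcal{A}_{I_\xi})$ belongs to $V[G]$, since by (F4) it is obtained by evaluating a sequence in $V$ of sets of nice names. It is increasing by (F2), but it need not be continuous at limits of cofinality $\omega$, where a new set may use coordinates from cofinally many $I_\xi$. So we put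
\[
R_0=\emptyset,\qquad R_{\xi+1}=\mathcal{A}_{I_{\xi+1}},\qquad R_\delta=\bigcup_{\xi<\delta}R_\xi\quad(\delta\text{ limit}).
\]
If $\delta$ has uncountable cofinality and $x\in\mathcal{A}_{I_\delta}$, then $x\in V[G_J]$ for a countable $J\subseteq I_\delta$ by (F4), and $J\subseteq I_\xi$ for some $\xi<\delta$; hence $R_\delta=\mathcal{A}_{I_\delta}$. The same argument shows that $\bigcup_{\xi<\omega_{m+1}}R_\xi=\mathcal{A}_I$. We have $R_\xi\le_\sigma\mathcal{A}_I$ for all $\xi$: for $\xi=0$ there is nothing to check; for successors and limits of uncountable cofinality this is Lemma~\ref{lem:trace}; and for $\delta$ of cofinality $\omega$ the set $R_\delta$ is a countable union of sets $R_{\xi+1}$, so Lemma~\ref{lem:filtration}(a) applies. Each $R_{\xi+1}$ has WFN by the induction hypothesis, and Lemma~\ref{lem:filtration}(b) completes the step.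
\end{proof}

The induction step needs the filtration of $I$ to have length of uncountable cofinality, so that the sets $R_\xi$ exhaust $\mathcal{A}_I$. This is available at each $\aleph_{m+1}$ and not at $\aleph_\omega$, which is where the restriction $n<\omega$ enters.

\section{Two non-isomorphic maximal chains}\label{sec:two}

An isomorphism of maximal chains maps $1$ to $1$, so the cofinality of $C\setminus\{1\}$ is an invariant of $C$. It is uncountable by Proposition~\ref{prop:eta}, and under $\mathrm{WFN}(\mathcal{P}(\omega))$ it equals $\omega_1$ by Lemma~\ref{lem:noomega2}. We realize both $\omega_1$ and $\omega_2$ in one model, as in Example~\ref{ex:copies}. For this we need increasing sequences of projections whose only upper bound is $1$, and we take them of the form $\pi(P_{\omega\setminus b_\xi})$ with $(b_\xi)$ decreasing modulo finite sets. Upper bounds of the form $\pi(P_{\omega\setminus b})$ correspond to sets $b$ with $b\subseteq^*b_\xi$ for all $\xi$; an infinite such $b$ is called a \emph{pseudo-intersection}. But the complement of a general upper bound has unit vectors spread over long intervals of coordinates, and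 to defeat these we ask that the $b_\xi$ miss whole intervals.

\begin{definition}\label{def:good}
An \emph{interval partition} is a strictly increasing sequence $N=(N_j)_{j\in\omega}$ in $\omega$; its intervals are the sets $[N_j,N_{j+1})$. Let $\lambda$ be a regular uncountable cardinal. A sequence $(b_\xi)_{\xi<\lambda}$ of infinite subsets of $\omega$ with $b_\eta\subseteq^*b_\xi$ for $\xi<\eta$ is \emph{good} if for every interval partition $N$ some $b_\xi$ is disjoint from infinitely many intervals of $N$.
\end{definition}

\begin{lemma}\label{lem:goodchain}
If there is a good sequence of length $\lambda$, then there is a maximal chain $C$ in $\mathcal{C}(H)$ such that $C\setminus\{1\}$ has cofinality $\lambda$.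
\end{lemma}

\begin{proof}
The projections $p_\xi=\pi(P_{\omega\setminus b_\xi})$ are non-decreasing in $\xi$, and $p_\xi\neq1$ because $b_\xi$ is infinite. We claim that $1$ is their only upper bound. Let $\pi(P)\ne1$ be an upper bound, with $P$ a projection. Then $Y=1-P$ has infinite rank and $P_{\omega\setminus b_\xi}Y$ is compact for all $\xi$. Put $N_0=0$. Given $N_j$, choose a unit vector $y_j\in\operatorname{ran}Y\cap Q_{N_j}H$, which is possible since $Q_{N_j}H$ has finite codimension, and then $N_{j+1}>N_j$ with $\|P_{[N_j,N_{j+1})}y_j\|\ge\frac12$. Let $b_\xi$ be disjoint from infinitely many intervals of $N$. For the corresponding $j$ we have $P_{[N_j,N_{j+1})}\le P_{\omega\setminus b_\xi}$, so $\|P_{\omega\setminus b_\xi}y_j\|\ge\frac12$. On the other hand $y_j=YQ_{N_j}y_j$, so $\|P_{\omega\setminus b_\xi}y_j\|\le\|P_{\omega\setminus b_\xi}YQ_{N_j}\|\to0$ by \eqref{eq:tails}, a contradiction.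

Let $C$ be a maximal chain containing all $p_\xi$. An element $c\in C\setminus\{1\}$ is not an upper bound of the $p_\xi$, so $c<p_\xi$ for some $\xi$. Thus the $p_\xi$ are cofinal in $C\setminus\{1\}$. If a set of size less than $\lambda$ were cofinal in $C\setminus\{1\}$, then by regularity of $\lambda$ a single $p_\zeta$ would lie above all its elements, and $p_\zeta\ne1$ would be an upper bound of all $p_\xi$.
\end{proof}

A good sequence is built by handling one interval partition at each step. For length $\omega_2$ we need pseudo-intersections at all stages below $\omega_2$; for length $\omega_1$ we need to handle $\aleph_2$ partitions in $\omega_1$ steps. Martin's Axiom MA gives the first, $\omega_1$ Cohen reals give the second, and the point is that the Cohen reals do not destroy the long sequence. Let $V$ be a model of MA${}+\mathfrak{c}=\aleph_2$, which is consistent relative to ZFC by the theorem of Solovay and Tennenbaum. We use only this standard consequence: in $V$, every $\subseteq^*$-decreasing sequence of infinite subsets of $\omega$ of length less than $\omega_2$ has a pseudo-intersection. Let $G$ be $\mathrm{Fn}(\omega_1,2)$-generic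 over $V$. An interval partition is determined by its range, so (F4) applies to interval partitions.

\begin{lemma}\label{lem:long}
$V[G]$ has a good sequence of length $\omega_2$.
\end{lemma}

\begin{proof}
In $V$ enumerate the interval partitions as $(N^\xi)_{\xi<\omega_2}$ and define $b_\xi$ recursively. Let $b$ be a pseudo-intersection of $(b_\eta)_{\eta<\xi}$, with $b=\omega$ for $\xi=0$. The part of $b$ in the even-numbered intervals of $N^\xi$ or the part in the odd-numbered ones is infinite; let $b_\xi$ be an infinite one of these two parts. It misses infinitely many intervals of $N^\xi$, so the sequence is good in $V$.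

Suppose that it is not good in $V[G]$: for some interval partition $N\in V[G]$, every $b_\xi$ meets all but finitely many intervals of $N$. By (F4), $N\in V[G_J]$ for a countable $J\in V$; let $\dot N$ be an $\mathrm{Fn}(J,2)$-name for it. In $V$, for $p\in\mathrm{Fn}(J,2)$ and $i\in\omega$ let $\Gamma_{p,i}$ be the set of $\xi<\omega_2$ such that $p$ forces that $\dot N$ is an interval partition and that $b_\xi\cap[\dot N_j,\dot N_{j+1})\ne\emptyset$ for all $j\ge i$. By (F1) every $\xi$ lies in some $\Gamma_{p,i}$ with $p\in G_J$. There are countably many pairs $(p,i)$, so some $\Gamma=\Gamma_{p,i}$ is cofinal in $\omega_2$.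

Now work in $V$, where the single condition $p$ yields a partition that is bad for all $\xi\in\Gamma$ at once. Given $m\in\omega$, pick $j\ge\max(i,m)$, $q\le p$ and $s,t\in\omega$ such that $q$ forces $\dot N_j=s$ and $\dot N_{j+1}=t$. Then $m\le j\le s<t$, as $q$ forces $\dot N$ to be strictly increasing. For $\xi\in\Gamma$ the condition $q$ forces $b_\xi\cap[s,t)\ne\emptyset$, and since $b_\xi,s,t\in V$ this holds in $V$. Applying this repeatedly, each time with $m$ the previous value of $t$, we get $s_0<t_0\le s_1<t_1\le\cdots$ such that every $b_\xi$ with $\xi\in\Gamma$ meets every $[s_k,t_k)$, hence every interval $[t_k,t_{k+1})\supseteq[s_{k+1},t_{k+1})$ of the partition $(t_k)\in V$. By goodness in $V$ some $b_\xi$ misses infinitely many of these intervals. Take $\eta\in\Gamma$ with $\eta>\xi$. The finite set $b_\eta\setminus b_\xi$ meets only finitely many of them, so $b_\eta$ misses one, a contradiction.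
\end{proof}

\begin{lemma}\label{lem:short}
$V[G]$ has a good sequence of length $\omega_1$.
\end{lemma}

\begin{proof}
For $\xi<\omega_1$ let $V_\xi=V[G_{\omega\cdot\xi}]$ and $g_\xi(k)=(\bigcup G)(\omega\cdot\xi+k)$. By (F2), the finite parts of $g_\xi$ form an $\mathrm{Fn}(\omega,2)$-generic filter over $V_\xi$, and $(g_\eta)_{\eta<\xi}\in V_\xi$. In $V$ fix a sequence of surjections $\epsilon_\xi\colon\omega\to\xi$ for $0<\xi<\omega_1$; they make the choice of pseudo-intersections canonical, so that the construction up to stage $\xi$ takes place in $V_\xi$.

Suppose that infinite, $\subseteq^*$-decreasing sets $b_\eta$, $\eta<\xi$, are defined. For $\xi=0$ let $c_0=\omega$. For $\xi>0$ let $c_\xi=\{k_0<k_1<\cdots\}$, where $k_i$ is the least element of $\bigcap_{l\le i}b_{\epsilon_\xi(l)}$ larger than all $k_l$ with $l<i$; this intersection is infinite, since it contains all but finitely many elements of $b_\eta$ for the largest index $\eta$ involved. If $\eta=\epsilon_\xi(l)$, then $k_i\in b_\eta$ for $i\ge l$, so $c_\xi\subseteq^*b_\eta$ for all $\eta<\xi$. Put $b_\xi=\{k\in c_\xi:g_\xi(k)=1\}$. The set $c_\xi$ is computed, by an explicit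 recursion, from $(\epsilon_\eta)_{0<\eta\le\xi}$ and $(g_\eta)_{\eta<\xi}$, so $c_\xi\in V_\xi$. Let $N\in V_\xi$ be an interval partition and $m\in\omega$. The set of $r\in\mathrm{Fn}(\omega,2)$ such that $r(k)=1$ for some $k\in c_\xi$ with $k\ge m$, and $r$ is defined and equal to $0$ on $[N_j,N_{j+1})$ for some $j\ge m$, belongs to $V_\xi$; it is dense, since a condition has finite domain and can be extended at a large $k\in c_\xi$ and then on a later interval. Hence $b_\xi$ is infinite and misses infinitely many intervals of every interval partition in $V_\xi$.

By (F4), every interval partition of $V[G]$ lies in $V[G_J]$ for a countable $J\subseteq\omega_1$, and $J\subseteq\omega\cdot\xi$ for some $\xi<\omega_1$. So it lies in $V_\xi$, and $(b_\xi)_{\xi<\omega_1}$ is good.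
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:two}]
In $V$ we have $\aleph_1^{\aleph_0}\le\mathfrak{c}^{\aleph_0}=\aleph_2$, so $\mathfrak{c}\le\aleph_2$ in $V[G]$ by (F4); and $\mathfrak{c}\ge\aleph_2$ there by (F3), since $V$ already has $\aleph_2$ subsets of $\omega$. By Lemmas~\ref{lem:goodchain}, \ref{lem:long} and~\ref{lem:short}, $V[G]$ has maximal chains $C_1,C_2$ such that $C_1\setminus\{1\}$ has cofinality $\omega_1$ and $C_2\setminus\{1\}$ has cofinality $\omega_2$. They are not isomorphic. The last statement of the theorem follows from this and Theorem~\ref{thm:answer}.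
\end{proof}

\begin{thebibliography}{9}

\bibitem{problems}
\emph{Some problems about operator algebras with set-theoretic flavor},
\texttt{http://www.math.yorku.ca/\textasciitilde ifarah/Ftp/2008a11-problems.pdf}.

\end{thebibliography}
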